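\title{Linear relations among consecutive values of completely additive functions}

\begin{abstract}
Let $f$ be a real-valued completely additive function and let $\alpha_1,\dots,\alpha_k$ be real numbers, not all rational. We prove, for every $k\ge1$, the conjecture that $f(n)+\alpha_1f(n+1)+\dots+\alpha_kf(n+k)$ can be an integer for all $n$ only if $f=0$. The conjecture is deduced from an analytic theorem: if $f_0,\dots,f_k$ are completely additive and $f_0(n)+f_1(n+1)+\dots+f_k(n+k)=o(\log n)$, then every $f_j$ is a constant multiple of the logarithm. The proof uses only the estimates of Chebyshev and Mertens, the Brun--Titchmarsh inequality and second-moment computations.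
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb N=\{1,2,\dots\}$. A function $f$ on $\mathbb N$, with values in $\mathbb R$ or in a vector space, is \emph{completely additive} if $f(mn)=f(m)+f(n)$ for all $m,n\in\mathbb N$. Such a function has $f(1)=0$ and $f(n)=\sum_pv_p(n)f(p)$, where $v_p(n)$ is the exponent of the prime $p$ in $n$. It is therefore determined by its values at the primes, and these may be prescribed arbitrarily. Examples are $\log n$, the exponent $v_p(n)$ itself, and the number $\Omega(n)$ of prime factors of $n$ counted with multiplicity.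

The value $f(n)$ depends on the factorization of $n$, and a prime $p>k$ divides at most one of the integers $n,n+1,\dots,n+k$. One therefore expects the values $f(n),\dots,f(n+k)$ to be essentially unrelated, unless $f$ is a multiple of the logarithm, which measures only the size of its argument. The following conjecture expresses this expectation modulo $1$. It is stated in \cite{regularity}, where it is proved for $k=2$.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $k\ge1$ and let $\alpha_1,\dots,\alpha_k$ be real numbers, at least one of which is irrational. If $f:\mathbb N\to\mathbb R$ is completely additive and}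
\[
f(n)+\alpha_1f(n+1)+\dots+\alpha_kf(n+k)\in\mathbb Z\qquad(n=1,2,\dots),
\]
\emph{then $f$ is identically zero.}
\medskip

Three tests show why this is the natural guess. If all $\alpha_j$ are rational with common denominator $b$, then $f=b\,\Omega$ satisfies the relation, so an irrational coefficient is needed. If $f$ is integer valued and the combination is $f(n)+\sqrt2f(n+1)-\sqrt2f(n+2)$, then integrality forces $f(n+1)=f(n+2)$ for all $n$, hence $f(2)=f(4)=2f(2)$, and $f=0$. If $f=c\log$, then the combination equals $c(1+\sum_j\alpha_j)\log n+O(1/n)$; it is a sequence of integers whose consecutive differences tend to $0$, so it is eventually constant. This forces $c(1+\sum_j\alpha_j)=0$ and the constant to be $0$, and then the Vandermonde argument of Section~\ref{sec:reduction} gives $c=0$. For a general real-valued $f$ the irrational parts of all $k+1$ terms might cancel, and the task is to show that they cannot.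

We prove the Conjecture for every $k$, in a stronger form.

\begin{theorem}\label{thm:conj}
Let $k\ge1$, let $\alpha_0,\dots,\alpha_k\in\mathbb R$, and let $f:\mathbb N\to\mathbb R$ be completely additive with $\sum_{j=0}^k\alpha_jf(n+j)\in\mathbb Q$ for all $n\ge n_0$. Then $\alpha_jf(n)\in\mathbb Q$ for all $j$ and $n$. In particular, if $\alpha_0=1$ and some $\alpha_s$ is irrational, then $f=0$; so the Conjecture holds for all $k\ge1$. Conversely, if $\alpha_0=1$ and all $\alpha_j$ are rational with common denominator $b$, then $f=b\,\Omega\ne0$ satisfies $\sum_j\alpha_jf(n+j)\in\mathbb Z$ for all $n$.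
\end{theorem}

Theorem~\ref{thm:conj} is a special case of a statement about $k+1$ unrelated functions.

\begin{theorem}\label{thm:vector}
Let $k\ge1$, let $W\subset V$ be vector spaces over $\mathbb Q$, and let $f_0,\dots,f_k:\mathbb N\to V$ be completely additive. If $\sum_{j=0}^kf_j(n+j)\in W$ for all $n\ge n_0$, then $f_j(n)\in W$ for all $j$ and $n$.
\end{theorem}

Both rest on the following analytic theorem, whose first part occupies most of the paper.

\begin{theorem}\label{thm:main}
Let $k\ge1$, let $f_0,\dots,f_k:\mathbb N\to\mathbb R$ be completely additive, and put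
\[
E(n)=\sum_{j=0}^kf_j(n+j).
\]
\begin{itemize}
\item[(i)] If $E(n)=o(\log n)$ as $n\to\infty$, then there are $c_j\in\mathbb R$ with $\sum_jc_j=0$ and $f_j(n)=c_j\log n$ for all $j$ and $n$.
\item[(ii)] If $E(n)=o(n^{-k})$, in particular if $E(n)=0$ for all $n\ge n_0$, then $f_0=\dots=f_k=0$.
\end{itemize}
\end{theorem}

\begin{remark}\label{rem:sharp}
The hypotheses cannot be relaxed in the obvious ways.

(a) In (i), $O(\log n)$ does not suffice: take $f_0=\Omega$ and $f_1=\dots=f_k=0$, and note $\Omega(n)\le\log n/\log2$.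

(b) In (ii), $O(n^{-k})$ does not suffice: let $(c_0,\dots,c_k)\ne0$ solve the $k$ linear equations $\sum_jc_jj^l=0$ $(0\le l<k)$ and take $f_j=c_j\log$. The expansion \eqref{eq:taylor} below gives $E(n)=O(n^{-k})$.

(c) Additivity for coprime arguments alone does not suffice. Let $g(n)=1$ for even $n$ and $g(n)=0$ for odd $n$; then $g(mn)=g(m)+g(n)$ whenever $\gcd(m,n)=1$. We have $g(n)+g(n+1)=1$, $g(n)-g(n+2)=0$ and $g(n)+\sqrt2g(n+1)-\sqrt2g(n+3)\in\mathbb Z$, against Theorem~\ref{thm:main}(i), Theorem~\ref{thm:main}(ii) and the Conjecture respectively. What $g$ lacks is the relation $f(p^\nu)=\nu f(p)$, which magnifies a nonzero value at a single prime until it is visible on the scale of $\log n$. The proofs of Lemma~\ref{lem:descent} and Proposition~\ref{prop:all} depend on it.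
\end{remark}

Section~\ref{sec:reduction} reduces everything to Theorem~\ref{thm:main}(i). Section~\ref{sec:idea} shows the method for $k=1$ and identifies three obstacles; Sections~\ref{sec:tools}--\ref{sec:end} remove them.

\section{Reduction to the analytic theorem}\label{sec:reduction}

A relation modulo $\mathbb Q$ becomes an exact relation after applying a $\mathbb Q$-linear map $\mu:\mathbb R\to\mathbb Q$ that vanishes on $\mathbb Q$. Such a map does not commute with multiplication by an irrational $\alpha_j$, so the functions $\mu\circ(\alpha_jf)$ are completely additive but no longer proportional to one another. This is why Theorems~\ref{thm:vector} and~\ref{thm:main} allow $k+1$ different functions.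

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii) from (i)]
By (i), $f_j=c_j\log$ with $\sum_jc_j=0$. Put $s_l=\sum_jc_jj^l$, with $0^0=1$, so that $s_0=0$. Then
\begin{equation}\label{eq:taylor}
E(n)=\sum_{j=0}^kc_j\log\Big(1+\frac jn\Big)=\sum_{l=1}^k\frac{(-1)^{l-1}s_l}{l\,n^l}+O(n^{-k-1}),
\end{equation}
with a constant depending on the $c_j$. If some $s_l$ with $1\le l\le k$ were nonzero, then for the least such $l$ the product $n^lE(n)$ would tend to a nonzero limit, contradicting $E(n)=o(n^{-k})$. So $s_0=s_1=\dots=s_k=0$. The matrix $(j^l)_{0\le l,j\le k}$ is a Vandermonde matrix with distinct nodes $0,1,\dots,k$, hence invertible, and all $c_j$ vanish.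
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:vector}]
Suppose $v=f_j(m)\notin W$. The class of $v$ in $V/W$ is nonzero; extend it to a basis of $V/W$ and take the corresponding coordinate. This gives a $\mathbb Q$-linear map $\mu:V\to\mathbb Q$ with $\mu|_W=0$ and $\mu(v)=1$. The functions $\mu\circ f_i$ are completely additive and real valued, and $\sum_i\mu(f_i(n+i))=0$ for $n\ge n_0$. By Theorem~\ref{thm:main}(ii), $\mu\circ f_j=0$, contradicting $\mu(v)=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]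
Theorem~\ref{thm:vector} with $V=\mathbb R$, $W=\mathbb Q$, $f_j=\alpha_jf$ gives $\alpha_jf(n)\in\mathbb Q$. If $\alpha_0=1$ and $\alpha_s\notin\mathbb Q$, then $f(n)$ and $\alpha_sf(n)$ are both rational, so $f(n)=0$. For the converse, each term $\alpha_jb\,\Omega(n+j)$ is an integer, and $b\,\Omega(2)=b\ne0$.
\end{proof}

These deductions use only the case $E(n)=0$ of Theorem~\ref{thm:main}. For $k=1$ that case has a short proof.

\begin{example}\label{ex:identity}
Let $f_0(n)+f_1(n+1)=0$ for $n\ge n_0$. Since $n(n+2)=(n+1)^2-1$, for $n\ge n_0$ we have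
\[
f_0(n)+f_0(n+2)=f_0\big((n+1)^2-1\big)=-f_1\big((n+1)^2\big)=-2f_1(n+1)=2f_0(n).
\]
So $f_0(n+2)=f_0(n)$ for $n\ge n_0$, and $f_0$ is bounded. As $f_0(m^a)=af_0(m)$, this forces $f_0=0$. Then $f_1(n)=0$ for $n>n_0$, and $f_1=0$ in the same way.
\end{example}

This argument depends on a polynomial identity adapted to two consecutive integers. The proof for general $k$ replaces the identity by averaging, and averaging does not distinguish $E(n)=0$ from $E(n)=o(\log n)$.

\section{One identity and two ways of averaging it}\label{sec:idea}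

To extract information about $f_j(d)$ for a given $d$, choose $n$ so that $n+j$ is a multiple of $d$. For $0\le j\le k$ and $d,m\in\mathbb N$ with $dm>k$, complete additivity gives
\begin{equation}\label{eq:basic}
E(dm-j)=f_j(d)+f_j(m)+\sum_{i\ne j}f_i(dm+i-j).
\end{equation}
The integer $m$ is free. The proof uses \eqref{eq:basic} in two ways, and both are visible for $k=1$, $j=0$, where the identity reads $E(dm)=f_0(d)+f_0(m)+f_1(dm+1)$. In this section and later, $p$ and $q$ denote primes.

\subsection*{From averages to a single prime}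
The first use takes $d$ to be a high power of a fixed prime and looks for one good $m$. It gives a complete proof when the functions are bounded on the primes.

\begin{example}\label{ex:bounded}
Let $k=1$, $E(n)=o(\log n)$, and $|f_0(q)|,|f_1(q)|\le1$ for all primes $q$. We show $f_0=f_1=0$. Fix $p$, let $d=p^\nu>9$, and let $m$ range over $(d,2d]$. Then
\[
\nu|f_0(p)|\le|E(dm)|+\Omega(m)+\Omega(dm+1).
\]
Both $m$ and $dm+1$ are less than $3d^2<d^{5/2}$, so each has at most four prime factors exceeding $\sqrt d$. For $q\le\sqrt d$, each of the conditions $q^a\mid m$ and $q^a\mid dm+1$ holds for at most $d/q^a+1$ values of $m$ (the second never holds for $q=p$). Hence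
\[
\sum_{d<m\le2d}\big(\Omega(m)+\Omega(dm+1)\big)\le8d+2d\sum_{q\le\sqrt d}\frac1{q-1}+2\sqrt d\,\frac{\log(3d^2)}{\log2}=O(d\log\log d)
\]
by Mertens' estimate. For some $m$ we get $\nu|f_0(p)|\le o(\log d)+O(\log\log d)$. Since $\log d=\nu\log p$, letting $\nu\to\infty$ gives $f_0(p)=0$. Then $\nu f_1(p)=E(p^\nu-1)=o(\nu)$, so $f_1(p)=0$.
\end{example}

The example used that $\sum_{q\le x}|f_i(q)|/q=o(\log x)$ and that large prime factors contribute little. In general one must first find constants $c_i$ such that $f_i-c_i\log$ is small in this average sense.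

\subsection*{Where the logarithm comes from}
The second use takes $d=p$ of size a power of $x$ and averages over all $m\le x/p$. The following is a heuristic. Suppose $|f_i(q)|\le\log q$ and put $A_i(u)=\sum_{q\le u}f_i(q)/q$. Since $q$ divides a proportion $1/q$ of the integers, the mean of $f_i$ over $[1,u]$ is $A_i(u)+O(1)$. Averaging $E(n)$ over $n\le x$ gives $A_0(x)+A_1(x)=o(\log x)$. Averaging $E(pm)$ over $m\le x/p$ gives $f_0(p)+A_0(x/p)+A_1(x)=o(\log x)$, \emph{provided} that the integers $pm+1$ behave like typical integers up to $x$. Subtracting,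
\begin{equation}\label{eq:heuristic}
f_0(p)=A_0(x)-A_0(x/p)+o(\log x).
\end{equation}
(For $f_0=\log$ the right side is $\log p+O(1)$.) The left side of \eqref{eq:heuristic} does not involve $x$, and the right side involves only the size of $p$. So $g(P)=A_0(x)-A_0(x/P)$ is nearly independent of $x$, and
\[
A_0(x)-A_0\Big(\frac x{PP'}\Big)=\Big(A_0(x)-A_0\Big(\frac xP\Big)\Big)+\Big(A_0\Big(\frac xP\Big)-A_0\Big(\frac{x/P}{P'}\Big)\Big)
\]
becomes $g(PP')\approx g(P)+g(P')$. This functional equation makes $g$ nearly a multiple of the logarithm.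

\subsection*{Three obstacles}
(1) The primes $q\in(x/p,x]$ dividing $pm+1$ exceed the range of $m$, so their frequency is not given by counting residue classes; and their expected contribution may be as large as $\sum_{x/p<q\le x}(\log q)/q\approx\log p$, the order of $f_0(p)$ itself. We prove \eqref{eq:heuristic} on average over $p$, by a variance estimate (Section~\ref{sec:mean}), and solve the functional equation in Section~\ref{sec:cauchy}.

(2) In the passage to a single prime, a prime factor $q$ of size comparable to $dm$ may now contribute $\log q$. We restrict to those $m$ for which there is no such factor (Lemma~\ref{lem:smooth}, used in Section~\ref{sec:end}).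

(3) The hypothesis gives no bound on $f_i(q)/\log q$. All errors are proportional to the maximum $\Lambda(x^2)$ of $|f_i(q)|/\log q$ over $q\le x^2$, while the conclusion concerns primes up to a small power of $x$. The argument closes only if $\Lambda$ grows by at most a bounded factor when its argument is raised to a fixed power; this is proved in Section~\ref{sec:growth}.

\section{Conventions, tools, and integers with a large prime factor}\label{sec:tools}

From now on $k\ge1$ and $f_0,\dots,f_k$ are fixed and $E(n)=o(\log n)$. The letters $p,p',q,q'$ denote primes. We write $X\ll Y$ or $X=O(Y)$ for $|X|\le CY$, and $X\asymp Y$ for $X\ll Y\ll X$. Implied constants, and $C$, depend only on $k$ unless a subscript says otherwise; $C$ may change from line to line. ``Large'' means larger than a threshold depending only on $k$ and the functions $f_j$, unless another dependence is stated. An integer is \emph{$y$-smooth} if all its prime factors are at most $y$. We use the following facts.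

\begin{itemize}
\item[(F1)] \emph{Chebyshev:} $\sum_{q\le u}\log q\ll u$, $\pi(u)\ll u/\log u$, and $\sum_{P<p\le2P}1/p\asymp1/\log P$ for $P\ge2$.
\item[(F2)] \emph{Mertens:} for $2\le v\le u$,
\[
\sum_{v<q\le u}\frac{\log q}q=\log\frac uv+O(1),\qquad\sum_{v<q\le u}\frac1q=\log\frac{\log u}{\log v}+O\Big(\frac1{\log v}\Big).
\]
The first formula extends to $1\le v\le u$, at the cost of the single term $q=2$.
\item[(F3)] \emph{Brun--Titchmarsh, in the form of Montgomery and Vaughan:} if $\gcd(a,\ell)=1$, $u>0$ and $v>\ell$, then $(u,u+v]$ contains at most $2v/(\varphi(\ell)\log(v/\ell))$ primes congruent to $a$ modulo $\ell$. Here $\varphi$ is Euler's function, and $\varphi(\ell)=\ell-1$ for prime $\ell$.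
\item[(F4)] \emph{Residue classes:} if $\gcd(a,\ell)=1$, the condition $\ell\mid at+h$ puts $t$ in one class modulo $\ell$, so among $J$ consecutive integers it holds $J/\ell+\vartheta$ times with $|\vartheta|\le1$. Two such conditions with coprime moduli $\ell,\ell'$ put $t$ in one class modulo $\ell\ell'$.
\item[(F5)] \emph{Higher prime powers:} $\sum_q\sum_{a\ge2}q^{-a}\log q=\sum_q\frac{\log q}{q(q-1)}=O(1)$, and, for $u\ge4$, $\sum_{q^a\le u,\,a\ge2}\log q\le\pi(\sqrt u)\log u\ll\sqrt u$ by (F1).
\end{itemize}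

Fix
\[
\eta=e^{-8k-12},\qquad\theta=\eta/4 .
\]
The next lemma says that for most $m$ none of the integers in \eqref{eq:basic} has a prime factor close to its own size. A direct count fails: summing $M/q+O(1)$ over $q>x^{1-\eta}$ produces an error of order $\pi(x)$, which may exceed $M$. Instead we use that an integer up to $x$ with a prime factor above $x^{1-\eta}$ has \emph{no} prime factor in $(x^\eta,x^{1/8}]$, while a typical integer has about $U\approx\log(1/\eta)$ of them, with variance about $U$. The exceptional proportion is at most $2/U$, and $\eta$ is chosen to make this less than $1/(4(k+1))$.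

\begin{lemma}\label{lem:smooth}
Let $x$ be large, let $d\le x^{\eta/2}$ be $1$ or a prime power, and let $0\le j\le k$. Put $M=\lfloor x/(3d)\rfloor$ and, for $m\in(M,2M]$,
\[
N_j=m,\qquad N_i=dm+i-j\quad(i\ne j).
\]
Then $M\ge\frac14x^{1-\eta/2}$, all $N_i$ lie in $[1,x]$, and for at least $\frac34M$ values of $m$ all of $N_0,\dots,N_k$ are $x^{1-\eta}$-smooth.
\end{lemma}

\begin{proof}
We have $x/(3d)\ge\frac13x^{1-\eta/2}$ and $M-k\le N_i\le\frac23x+k$, which gives the first two claims. Fix $i$ and write $N=N_i$. It suffices to show that $N$ has a prime factor $q>x^{1-\eta}$ for at most $M/(4(k+1))$ values of $m$.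

Let $I$ be the set of primes in $(x^\eta,x^{1/8}]$ not dividing $d$, let $U=\sum_{p\in I}1/p$, and let $\omega_I(N)$ be the number of $p\in I$ dividing $N$. At most one prime is omitted from $I$, so by (F2) $U\to\log\frac1{8\eta}=8k+12-\log8>8k+8$ as $x\to\infty$, uniformly in $d$. If $q\mid N$ and $q>x^{1-\eta}$, then $q\notin I$ and $N/q<x^\eta$, so $\omega_I(N)=0$. The coefficient of $m$ in $N$ is $1$ or $d$, which is coprime to every $p\in I$, so (F4) gives
\[
\sum_m\omega_I(N)=MU+O(x^{1/8}),\qquad\sum_m\omega_I(N)^2=\sum_{p,p'\in I}\#\{m:p\mid N,\ p'\mid N\}\le MU^2+MU+O(x^{1/4}),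
\]
where $MU^2$ comes from the pairs $p\ne p'$ and $MU$ from $p=p'$. Expanding the square,
\[
\sum_m(\omega_I(N)-U)^2\le(MU^2+MU)-2MU^2+MU^2+O(x^{1/4})\le2MU,
\]
because $M\ge x^{1/2}$. Each $m$ with $\omega_I(N)=0$ contributes $U^2$ to the left side, so there are at most $2M/U\le M/(4(k+1))$ of them.
\end{proof}

With the notation of the lemma, \eqref{eq:basic} reads $E(dm-j)=f_j(d)+\sum_{i=0}^kf_i(N_i)$.

\section{The growth of $f_j(p)/\log p$}\label{sec:growth}

For $y\ge2$ let
\[
\Lambda(y)=\max_{0\le j\le k}\ \max_{p\le y}\frac{|f_j(p)|}{\log p},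
\]
a nondecreasing function of $y$. The goal of this section is the following bound. Its proof uses the hypothesis on $E$ only in the form $|E(n)|\le\log n$ for large $n$.

\begin{proposition}\label{prop:growth}
For each fixed $K\ge1$ there is $C_K$ such that $\Lambda(y^K)\le C_K(\Lambda(y)+1)$ for all large $y$, where ``large'' depends also on $K$.
\end{proposition}

To bound $f_j(q)$ for a prime $q$ slightly above $y$, take $d=q$ in \eqref{eq:basic} and look for $m$ such that all $qm+i-j$ are $y$-smooth. For this to be likely, $qm$ must not be much larger than $y$, so $m$ is confined to a short range, and we can find such an $m$ only for \emph{most} primes $q\le y^{1+\eta}$. Exceptional primes can be removed by the device of Example~\ref{ex:bounded}, but that costs more than was gained: it passes from $x$ down to $x^\theta$. So we ascend many times before descending once, and the ascent must accept an exceptional set as input. The right measure of such a set is the sum of its reciprocals, which bounds the proportion of integers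 divisible by one of its members. For $y\ge2$ and $\lambda\ge0$ put
\[
\mathcal B_i(y,\lambda)=\{q\le y:|f_i(q)|>\lambda\log q\},\qquad\beta(y,\lambda)=\sum_{i=0}^k\ \sum_{q\in\mathcal B_i(y,\lambda)}\frac1q .
\]
Two observations follow from the definitions.
\begin{itemize}
\item[(O1)] If $N$ is $y$-smooth and has no prime factor in $\mathcal B_i(y,\lambda)$, then $|f_i(N)|\le\lambda\log N$.
\item[(O2)] If $\beta(y,\lambda)<1/k$, then every prime in one of the sets $\mathcal B_i(y,\lambda)$ exceeds $k$, and so divides no $h$ with $1\le|h|\le k$.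
\end{itemize}
The thresholds in the next lemmas do not depend on $\lambda$.

\begin{lemma}[Descent]\label{lem:descent}
If $x$ is large, $\lambda\ge0$ and $\beta(x,\lambda)\le\frac1{8(k+1)}$, then $\Lambda(x^\theta)\le\theta^{-1}(k+1)(\lambda+1)$.
\end{lemma}

\begin{proof}
Let $p\le x^\theta$ and $0\le j\le k$. Let $\nu$ be minimal with $d=p^\nu>x^\theta$; then $d\le px^\theta\le x^{2\theta}=x^{\eta/2}$. Take $M$ and $N_i$ as in Lemma~\ref{lem:smooth}. At most $M/4$ values of $m$ have some $N_i$ that is not $x^{1-\eta}$-smooth.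

Next we discard the $m$ for which some $N_i$ is divisible by a prime $q\in\mathcal B_i(x,\lambda)$ with $q\le x^{1-\eta}$. If $i=j$ or $q\ne p$, then $q\mid N_i$ for at most $M/q+1$ values of $m$ by (F4). If $i\ne j$ and $q=p$, then $p\mid N_i$ would give $p\mid i-j$, which (O2) excludes. So at most $M\beta(x,\lambda)+(k+1)x^{1-\eta}\le M/4$ values are discarded, since $x^{1-\eta}\le4Mx^{-\eta/2}$.

Take an $m$ that survives both steps. By (O1), $|f_i(N_i)|\le\lambda\log x$ for every $i$, and $|E(dm-j)|\le\log x$ because $M-k\le dm-j\le x$. So \eqref{eq:basic} gives $\nu|f_j(p)|\le((k+1)\lambda+1)\log x$, while $\nu\log p>\theta\log x$.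
\end{proof}

For the ascent we need an analogue of Lemma~\ref{lem:smooth} in which the multiplier $t$ of $m$ has size about $y$ and $m$ has size $y^\eta$. The proof of Lemma~\ref{lem:smooth} breaks down, since its error term $O(y^{1/4})$ exceeds the number of $m$. But $t$ ranges over a long interval, so the two moments in that proof can be computed for almost all $t$, by one more variance computation.

\begin{lemma}\label{lem:short}
Let $y$ be large, $M=\lfloor y^\eta\rfloor$ and $1\le|h|\le k$. For an integer $t\ge\lfloor y\rfloor$ let $a_h(t)$ be the number of $m\in(M,2M]$ such that $tm+h$ is not $y^{1-\eta}$-smooth. If $Q$ is an integer with $\lfloor y\rfloor\le Q\le y^{1+\eta}$, then $a_h(t)\le M/(4(k+1))$ for all but $O(Q/M)$ integers $t\in(Q,2Q]$.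
\end{lemma}

\begin{proof}
Let $I$ be the set of primes in $(y^{4\eta},y^{1/8}]$, let $U=\sum_{p\in I}1/p$, and define $\omega_I$ as before. By (F2), $U\to\log\frac1{32\eta}=8k+12-\log32$, so $8k+8<U<8k+9$ for large $y$. Since $tm+h\le5y^{1+2\eta}$, a prime factor exceeding $y^{1-\eta}$ is not in $I$ and leaves a cofactor less than $5y^{3\eta}<y^{4\eta}$; in that case $\omega_I(tm+h)=0$.

Let $\mathcal D_1=I$, and let $\mathcal D_2$ be the family of products $pp'$ indexed by the ordered pairs of distinct primes $p,p'\in I$. For $\mathcal D=\mathcal D_1$ or $\mathcal D_2$ put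
\[
Z(t)=\sum_{M<m\le2M}\ \sum_{d\in\mathcal D}\mathbf 1_{d\mid tm+h},\qquad W=\sum_{d\in\mathcal D}\frac1d,
\]
and write $Z_1,W_1$ and $Z_2,W_2$ for the two cases. Then $|\mathcal D|\le y^{1/4}$, $W_1=U$, $W_2\le U^2$, and
\[
Z_1(t)=\sum_m\omega_I(tm+h),\qquad Z_2(t)=\sum_m\big(\omega_I(tm+h)^2-\omega_I(tm+h)\big).
\]

We compute the variance of $Z(t)$ over $t\in(Q,2Q]$. The primes of $I$ exceed $2M$ and $k$, so each $d$ is coprime to each $m$, and (F4) gives
\[
\sum_tZ(t)=MQW+O(M|\mathcal D|).
\]
In $\sum_tZ(t)^2$ we count $t$ with $d\mid tm+h$ and $d'\mid tm'+h$. Let $m\ne m'$. A prime $p\in I$ dividing both $tm+h$ and $tm'+h$ would divide $m'(tm+h)-m(tm'+h)=h(m'-m)$, which is impossible since $0<|h|<p$ and $0<|m'-m|<p$. So only coprime pairs $d,d'$ contribute, each $Q/(dd')+O(1)$. For $m=m'$ the condition is $[d,d']\mid tm+h$, where $[d,d']$ is the least common multiple, and it holds at most $Q/[d,d']+1$ times. Hence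
\[
\sum_tZ(t)^2\le M^2QW^2+MQ\sum_{d,d'\in\mathcal D}\frac1{[d,d']}+O(M^2|\mathcal D|^2).
\]
The number $[d,d']$ is a product of at most four distinct primes of $I$. The pair $(d,d')$ is given by at most four primes, each dividing $[d,d']$, so each value arises from at most $4^4$ pairs; and the reciprocals of all such products sum to at most $(1+U)^4$. Thus $\sum_{d,d'}1/[d,d']\ll1$. Also $M^2|\mathcal D|^2\le My^{\eta+1/2}\ll MQ$. Expanding the square, the terms $M^2QW^2(1-2+1)$ cancel and
\[
\sum_t(Z(t)-MW)^2\ll MQ .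
\]
Therefore $|Z(t)-MW|>M/3$ for at most $O(MQ/M^2)=O(Q/M)$ values of $t$.

For all other $t$ we have $Z_1(t)\ge MU-M/3$ and $Z_2(t)\le MU^2+M/3$. As $1-2U<0$,
\begin{align*}
\sum_m(\omega_I(tm+h)-U)^2&=Z_2(t)+(1-2U)Z_1(t)+MU^2\\
&\le MU^2+\frac M3+(1-2U)\Big(MU-\frac M3\Big)+MU^2=\frac53MU .
\end{align*}
Each $m$ counted by $a_h(t)$ contributes $U^2$, so $a_h(t)\le2M/U\le M/(4(k+1))$.
\end{proof}

\begin{lemma}[Ascent]\label{lem:ascent}
There is a constant $C_0$ such that, if $y$ is large, $\lambda\ge0$ and $\beta(y,\lambda)\le\frac1{24(k+1)}$, then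
\[
\beta\big(y^{1+\eta},\,2(k+1)(\lambda+1)\big)\le33(k+1)\,\beta(y,\lambda)+C_0\,y^{-\eta}\log y .
\]
\end{lemma}

\begin{proof}
Write $\beta=\beta(y,\lambda)$, $\mathcal B_i=\mathcal B_i(y,\lambda)$, $\lambda'=2(k+1)(\lambda+1)$ and $M=\lfloor y^\eta\rfloor$. Fix $j$, let $q$ range over the primes in $(y,y^{1+\eta}]$ and $m$ over $(M,2M]$. We want an $m$ to which (O1) applies in \eqref{eq:basic} with $d=q$. Three things can go wrong.

\emph{(A) Some $qm+i-j$ is not $y^{1-\eta}$-smooth.} Let $\mathcal E$ be the set of $q$ with $a_h(q)>M/(4(k+1))$ for some $1\le|h|\le k$. The intervals $(Q,2Q]$ with $Q=2^l\lfloor y\rfloor\le y^{1+\eta}$ cover $(y,y^{1+\eta}]$, there are $O(\log y)$ of them, and by Lemma~\ref{lem:short} each contributes $O(Q/M)\cdot Q^{-1}$ to $\sum_{q\in\mathcal E}1/q$. So $\sum_{q\in\mathcal E}1/q\ll y^{-\eta}\log y$.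

\emph{(B) Some $qm+i-j$ has a prime factor in $\mathcal B_i$.} Let $b_j(q)$ be the number of $m$ such that $q'\mid qm+i-j$ for some $i\ne j$ and some $q'\in\mathcal B_i$ with $q'\le y^{1-\eta}$. Again $q'$ may exceed the range of $m$, so we average over $q$; since $q$ is prime and no factor $\log y$ may be lost, we use (F3). Fix $m,i,q'$. By (O2), $q'\nmid i-j$. Hence $q'\mid qm+i-j$ is impossible if $q'\mid m$, and otherwise it puts $q$ in a fixed nonzero class modulo $q'$. For $u=2^ly$ we have $u/q'\ge y^\eta$, so by (F3) the sum of $1/q$ over such $q$ in $(u,2u]$ is at most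
\[
\frac1u\cdot\frac{2u}{(q'-1)\,\eta\log y}\le\frac4{q'\eta\log y}.
\]
At most $\eta\log y/\log2+1\le2\eta\log y$ of these intervals meet $(y,y^{1+\eta}]$, so the total is at most $8/q'$. Summing over $m,i,q'$ gives $\sum_qb_j(q)/q\le8\beta M$. Therefore the set $\mathcal E_j$ of $q$ with $b_j(q)>M/4$ has $\sum_{q\in\mathcal E_j}1/q\le32\beta$.

\emph{(C) $m$ has a prime factor in $\mathcal B_j$.} Such a factor $q'$ is at most $2M$, so $M/q'+1\le3M/q'$, and at most $3\beta M\le M/8$ values of $m$ are affected.

Let $q\notin\mathcal E\cup\mathcal E_j$. Then (A), (B), (C) exclude at most $\frac{kM}{4(k+1)}+\frac M4+\frac M8<M$ values of $m$. For a remaining $m$, the integers $m\le2M\le y$ and $qm+i-j$ $(i\ne j)$ are $y$-smooth and free of primes from $\mathcal B_j$ and $\mathcal B_i$ respectively. All of them, and $qm-j$, are at most $3y^{1+2\eta}\le y^2<q^2$. By \eqref{eq:basic}, (O1) and $|E(n)|\le\log n$,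
\[
|f_j(q)|\le\big((k+1)\lambda+1\big)\log q^2\le\lambda'\log q .
\]
So the primes of $\mathcal B_j(y^{1+\eta},\lambda')$ above $y$ lie in $\mathcal E\cup\mathcal E_j$, and those up to $y$ lie in $\mathcal B_j$ because $\lambda'\ge\lambda$. Summing over $j$ gives $\beta(y^{1+\eta},\lambda')\le\beta+32(k+1)\beta+O(y^{-\eta}\log y)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:growth}]
Choose an integer $s$ with $\theta(1+\eta)^s\ge K$. Put $y_i=y^{(1+\eta)^i}$, $\lambda_0=\Lambda(y)$, $\lambda_{i+1}=2(k+1)(\lambda_i+1)$, $\beta_i=\beta(y_i,\lambda_i)$ and $\varepsilon=C_0y^{-\eta}\log y$. Then $\beta_0=0$ by the definition of $\Lambda(y)$. Let $y$ be so large that $u^{-\eta}\log u$ decreases for $u\ge y$ and $(34(k+1))^s\varepsilon\le\frac1{24(k+1)}$. By induction, Lemma~\ref{lem:ascent} gives $\beta_{i+1}\le33(k+1)\beta_i+\varepsilon\le(34(k+1))^{i+1}\varepsilon$ for $0\le i<s$. Also $\lambda_{i+1}+1\le(2k+3)(\lambda_i+1)$, so $\lambda_s+1\le(2k+3)^s(\Lambda(y)+1)$. Lemma~\ref{lem:descent} with $x=y_s$ bounds $\Lambda(y_s^\theta)$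 by $\theta^{-1}(k+1)(\lambda_s+1)$, and $y_s^\theta\ge y^K$.
\end{proof}

\section{The mean value relation on average over primes}\label{sec:mean}

For large $x$ put
\[
\Lambda^*=\Lambda^*(x)=\Lambda(x^2)+1,\qquad A_i(u)=\sum_{q\le u}\frac{f_i(q)}q .
\]
Then $|f_i(q)|\le\Lambda^*\log q$ for $q\le x^2$, hence $|f_i(N)|\le\Lambda^*\log N$ for $N\le x^2$; and $\Lambda^*\ge1$, so that errors coming from $E$ are absorbed in errors measured by $\Lambda^*$. By (F2),
\begin{equation}\label{eq:lip}
|A_i(u)-A_i(v)|\le\Lambda^*\big(\log(u/v)+C\big)\qquad(1\le v\le u\le x^2).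
\end{equation}
Since $f_i(m)=\sum_{q^a\mid m}f_i(q)$, the sum being over primes $q$ and $a\ge1$, we have for $1\le u\le x^2$
\begin{equation}\label{eq:mean}
\sum_{m\le u}f_i(m)=\sum_{q^a\le u}f_i(q)\Big\lfloor\frac u{q^a}\Big\rfloor=uA_i(u)+O(\Lambda^*u).
\end{equation}
Indeed, the terms $a=1$ give $uA_i(u)+O(\Lambda^*\sum_{q\le u}\log q)$, and the terms $a\ge2$ are $O(\Lambda^*u)$ by (F5). Now sum $E(n)$ over $n\le x$. The total is $o(x\log x)$. The sum $\sum_{n\le x}f_i(n+i)$ differs from $\sum_{m\le x}f_i(m)$ in at most $2k$ terms, each $O(\Lambda^*\log x)$. So \eqref{eq:mean} gives $x\sum_iA_i(x)=o(x\log x)+O(\Lambda^*x)$, and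
\begin{equation}\label{eq:sumA}
\sum_{i=0}^kA_i(x)=o(\Lambda^*\log x).
\end{equation}

For the rest of this section fix $\sigma\in(0,\frac1{16})$, let $P\in[x^\sigma,x^{1/8}]$, and let $p,p'$ run over the primes in $(P,2P]$. ``Large'' may depend on $\sigma$; in particular $P>k$ and $P>\log^3x$. By (F1),
\begin{equation}\label{eq:sump}
\sum_p\frac1p\asymp\frac1{\log P}\ll_\sigma\frac1{\log x}.
\end{equation}

Consider a large prime $q$ dividing $pm+h$ with $m\le x/p$. Writing $pm+h=qb$ exchanges the roles of modulus and variable: we count $b\le x/q$ with $qb\equiv h\pmod p$, and expect $x/(pq)$ of them. For a single $p$ the values $f_i(q)$ could be correlated with the class of $q$ modulo $p$. The next lemma shows that the deviations cancel on average over $p$, with arbitrary bounded weights. It does not involve the $f_i$. What matters is that the bound is $o(x/\log x)$, since it will be multiplied by $\Lambda^*\log x$.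

\begin{lemma}\label{lem:disp}
Let $1\le|h|\le k$ and $w_p\in[-1,1]$. For integers $t\in[1,x]$ put
\[
\delta_p(t)=\#\{1\le b\le x/t:\ p\mid tb-h\}-\frac x{pt},\qquad\Delta(t)=\sum_pw_p\,\delta_p(t).
\]
Then, for large $x$, uniformly in $P$ and $(w_p)$,
\[
\sum_{\sqrt x<q\le x}|\Delta(q)|\ll_\sigma\frac x{(\log x)^{3/2}} .
\]
\end{lemma}

\begin{proof}
We shall bound a second moment over all integers $t\in(Q,2Q]$, forgetting that $q$ is prime. The diagonal terms alone contribute about $x$ to it, which yields the bound $\sqrt{Qx}$ for the first moment; this is useful only if $Q$ is smaller than $x$ by a power of $\log x$. We therefore split at $x_1=x/\log^3x$ and bound the two parts of $\delta_p(q)$ separately for $q>x_1$.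

\emph{The range $x_1<q\le x$.} By (F2), $\sum_{x_1<q\le x}1/q\ll\log\log x/\log x$, so by \eqref{eq:sump}
\[
\sum_p\sum_{x_1<q\le x}\frac x{pq}\ll_\sigma\frac{x\log\log x}{\log^2x}.
\]
In the counting term, $b\le x/q<\log^3x<p$. So $p\nmid bh$, and $p\mid qb-h$ puts $q$ in a fixed nonzero class modulo $p$. By (F3) for the interval $(1,1+x/b]$, where $x/(bp)\ge\sqrt x$, there are $\ll x/(bp\log x)$ such $q\le x/b$. The sum over $b\le\log^3x$ and over $p$ is again $\ll_\sigma x\log\log x/\log^2x$.

\emph{The range $\sqrt x<q\le x_1$.} Put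
\[
H(t)=\sum_{b\le x/t}\ \sum_pw_p\Big(\mathbf 1_{p\mid tb-h}-\frac1p\Big).
\]
Then $|\Delta(t)-H(t)|\le\sum_p1/p\ll1$, the difference coming from $x/t-\lfloor x/t\rfloor$; over $q\le x_1$ this costs $O(x_1)$. Let $\sqrt x\le Q\le x_1$ and $B=x/Q$. Expanding the square and summing over $t$ first,
\[
\sum_{Q<t\le2Q}H(t)^2=\sum_{b,b'\le B}\ \sum_{p,p'}w_pw_{p'}T,\qquad T=\sum_{t\in J}\Big(\mathbf 1_{p\mid tb-h}-\frac1p\Big)\Big(\mathbf 1_{p'\mid tb'-h}-\frac1{p'}\Big),
\]
where $J$ is the set of integers $t\in(Q,2Q]$ with $t\le x/\max(b,b')$, a set of $|J|\le2Q$ consecutive integers. Let $\rho_p(b)=1/p$ if $p\nmid b$ and $\rho_p(b)=0$ if $p\mid b$. If $p\mid b$, then $p\nmid tb-h$ for all $t$, because $p\nmid h$. So in all cases $p\mid tb-h$ for $|J|\rho_p(b)+O(1)$ values $t\in J$.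

Let $p\ne p'$. By (F4) both divisibilities hold for $|J|\rho_p(b)\rho_{p'}(b')+O(1)$ values of $t$, so
\[
T=|J|\Big(\rho_p(b)-\frac1p\Big)\Big(\rho_{p'}(b')-\frac1{p'}\Big)+O(1).
\]
The terms $O(1)$ total $O(B^2P^2)$. The main term vanishes unless $p\mid b$ and $p'\mid b'$, and then it is $|J|/(pp')\ll Q/P^2$. The number of pairs $(b,p)$ with $p\mid b$ is at most $B\sum_p1/p\ll B$, so the main terms total $O(B^2Q/P^2)$.

Let $p=p'$. Since $Q\ge P$, each of the three terms of the expanded product that carry a factor $1/p$ contributes $O(Q/P^2)$ to $T$, so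
\[
T=\#\{t\in J:\ p\mid tb-h,\ p\mid tb'-h\}+O(Q/P^2).
\]
If both divisibilities hold, then $p\mid t(b-b')$, and $p\nmid t$ since $p\nmid h$; so the count is $0$ unless $p\mid b-b'$. In any case it is $O(Q/P)$. For each $p$ there are at most $B(B/p+1)$ pairs with $p\mid b-b'$. Summing over the $O(P)$ primes $p$ gives
\[
\ll P\Big(B^2\frac Q{P^2}+\Big(\frac{B^2}P+B\Big)\frac QP\Big)\ll\frac{B^2Q}P+BQ .
\]

Now $B^2=x^2/Q^2$, so $BQ=\frac{x^2}Q\cdot\frac Qx$, $\ B^2Q/P\le\frac{x^2}Qx^{-\sigma}$, and $B^2P^2=\frac{x^2}Q\cdot\frac{P^2}Q\le\frac{x^2}Qx^{-1/4}$. Hence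
\[
\sum_{Q<t\le2Q}H(t)^2\ll\frac{x^2}Q\Big(\frac Qx+x^{-\sigma}\Big),\qquad\sum_{Q<t\le2Q}|H(t)|\ll x\Big(\Big(\frac Qx\Big)^{1/2}+x^{-\sigma/2}\Big),
\]
the second bound by the Cauchy--Schwarz inequality. Sum over $Q=2^l\sqrt x\le x_1$. The first terms form a geometric series dominated by $x(x_1/x)^{1/2}=x(\log x)^{-3/2}$, and the second terms total $O(x^{1-\sigma/2}\log x)$.
\end{proof}

We can now prove the averaged form of \eqref{eq:heuristic}. To gauge its strength, note that each term $|f_j(p)|/p$ may be as large as $\Lambda^*(\log p)/p$, so the trivial bound for the sum below is $O(\Lambda^*)$.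

\begin{lemma}\label{lem:avg}
For fixed $\sigma\in(0,\frac1{16})$ and each $j$, as $x\to\infty$,
\[
\sum_{P<p\le2P}\frac1p\,\big|f_j(p)-A_j(x)+A_j(x/p)\big|=o(\Lambda^*)
\]
uniformly for $P\in[x^\sigma,x^{1/8}]$.
\end{lemma}

\begin{proof}
Sum \eqref{eq:basic} with $d=p$ over $m\le x/p$:
\begin{equation}\label{eq:summed}
\sum_{m\le x/p}E(pm-j)=\Big\lfloor\frac xp\Big\rfloor f_j(p)+\sum_{m\le x/p}f_j(m)+\sum_{i\ne j}S_i(p),\qquad S_i(p)=\sum_{m\le x/p}f_i(pm+i-j).
\end{equation}
Fix $i\ne j$, put $h=i-j$, and write $S_i(p)=\sum_{q^a\le x+k}f_i(q)\,\#\{m\le x/p:q^a\mid pm+h\}$. The prime $q=p$ does not occur, since $p\nmid h$. For $q\ne p$ the count is $x/(pq^a)+O(1)$ by (F4). Note that $\sqrt x\le x/p$.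

\emph{Powers with $a\ge2$} contribute $\ll\Lambda^*(x/p+\sqrt x)\ll\Lambda^*x/p$ by (F5).

\emph{Primes $q\le\sqrt x$} contribute $\frac xp\big(A_i(\sqrt x)-f_i(p)/p\big)+O(\Lambda^*\sum_{q\le\sqrt x}\log q)$, which is $\frac xpA_i(\sqrt x)+O(\Lambda^*x/p)$ by (F1) and $|f_i(p)|/p\le\Lambda^*$.

\emph{Primes $q>\sqrt x$.} The equation $pm+h=qb$ gives a bijection between the $m$ with $1\le m\le x/p$, $q\mid pm+h$ and the $b\ge1$ with $p\mid qb-h$, $qb\le x+h$; here $b\ge1$ and $m\ge1$ are equivalent because $p,q>k$. Replace the condition $qb\le x+h$ by $qb\le x$. This affects at most $k$ integers $N=qb$, each with at most two prime factors above $\sqrt x$, so the error is $O(\Lambda^*\log x)$. With $\delta_p$ as in Lemma~\ref{lem:disp}, the new count is $x/(pq)+\delta_p(q)$ for $\sqrt x<q\le x$.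

Collecting terms,
\begin{equation}\label{eq:S}
S_i(p)=\frac xpA_i(x)+\sum_{\sqrt x<q\le x}f_i(q)\,\delta_p(q)+O\Big(\Lambda^*\frac xp\Big).
\end{equation}

Let $w_p\in\{1,-1\}$ be the sign of $f_j(p)-A_j(x)+A_j(x/p)$. Multiply \eqref{eq:summed} by $w_p$ and sum over $p$. We check that every term other than the expected ones is $o(\Lambda^*x)$, using \eqref{eq:sump} repeatedly.
\begin{itemize}
\item Since $x^\sigma-k\le pm-j\le x$, we have $E(pm-j)=o(\log x)$ uniformly, and the left side is $o(\log x)\sum_px/p=o(x)$. This is a place where $O(\log n)$ would not do.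
\item Replacing $\lfloor x/p\rfloor$ by $x/p$ costs $O(\Lambda^*P\log x)$.
\item By \eqref{eq:mean}, $\sum_{m\le x/p}f_j(m)=\frac xpA_j(x/p)+O(\Lambda^*x/p)$. This error and the one in \eqref{eq:S} sum to $O(\Lambda^*x\sum_p1/p)=o(\Lambda^*x)$.
\item By Lemma~\ref{lem:disp}, $\big|\sum_pw_p\sum_qf_i(q)\delta_p(q)\big|=\big|\sum_qf_i(q)\Delta(q)\big|\ll_\sigma\Lambda^*x(\log x)^{-1/2}$.
\item By \eqref{eq:sumA}, $\sum_{i\ne j}A_i(x)=-A_j(x)+o(\Lambda^*\log x)$, and this error contributes $o(\Lambda^*\log x)\sum_px/p=o(\Lambda^*x)$.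
\end{itemize}
What remains is $x\sum_p\frac{w_p}p\big(f_j(p)+A_j(x/p)-A_j(x)\big)=o(\Lambda^*x)$, with bounds that do not depend on $P$.
\end{proof}

\section{The approximate functional equation}\label{sec:cauchy}

We now turn Lemma~\ref{lem:avg} into the statement that each $f_j$ is, on average over primes, close to a multiple of the logarithm. The multiple may still depend on $x$. From here on
\[
L=\log x,\qquad z=x^{1/16}.
\]
For comparison, the trivial bound for the sum in the lemma is $O(\Lambda^*L)$.

\begin{lemma}\label{lem:log}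
For every $\varepsilon>0$ there is $x(\varepsilon)$ such that for each $x\ge x(\varepsilon)$ there are real numbers $c_0,\dots,c_k$ with
\[
|c_j|\le2\Lambda^*,\qquad\sum_{q\le z}\frac{|f_j(q)-c_j\log q|}q\le\varepsilon\Lambda^*L\qquad(0\le j\le k).
\]
\end{lemma}

\begin{proof}
Fix $j$ and an integer $R\ge2$, and let $\sigma=1/(16R)$, $P_0=x^\sigma$, so that $P_0^R=z$. In this proof $o(\cdot)$ refers to $x\to\infty$ with $R$ fixed and is uniform in all other variables; ``large'' depends on $R$, but the implied constants do not. For $1\le P\le u\le x$ put $g_u(P)=A_j(u)-A_j(u/P)$.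

\emph{Step 1: $f_j(p)$ is close to $g_u(P)$.} Let $u\in[\sqrt x,x]$ and $P\in[P_0,z]$. Then $u^\sigma\le P\le u^{1/8}$ and $\Lambda^*(u)\le\Lambda^*(x)$, so Lemma~\ref{lem:avg}, applied with $u$ in place of $x$, gives $\sum_p\frac1p|f_j(p)-g_u(p)|=o(\Lambda^*)$, the sum being over $P<p\le2P$. By \eqref{eq:lip}, $|g_u(p)-g_u(P)|=|A_j(u/P)-A_j(u/p)|\ll\Lambda^*$, and $\sum_p1/p=o(1)$. Hence
\begin{equation}\label{eq:step1}
\sum_{P<p\le2P}\frac1p\,|f_j(p)-g_u(P)|=o(\Lambda^*)\qquad(u\in[\sqrt x,x],\ P\in[P_0,z]).
\end{equation}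

\emph{Step 2: additivity.} Comparing \eqref{eq:step1} for $u$ and for $x$ gives $|g_u(P)-g_x(P)|\sum_p1/p=o(\Lambda^*)$. Since $\sum_p1/p\gg1/L$ by (F1), we get $g_u(P)=g_x(P)+o(\Lambda^*L)$. If $P,P'\ge P_0$ and $PP'\le z$, then $x/P\in[\sqrt x,x]$ and $P'\in[P_0,z]$, so
\[
g_x(PP')=g_x(P)+g_{x/P}(P')=g_x(P)+g_x(P')+o(\Lambda^*L).
\]

\emph{Step 3: $g_x$ is nearly a multiple of the logarithm.} Let $c_j=g_x(P_0)/\log P_0$. By \eqref{eq:lip}, $|c_j|\le\Lambda^*(\sigma L+C)/(\sigma L)\le2\Lambda^*$ for large $x$. Step~2 and induction on $l$ give $g_x(P_0^l)=c_j\log P_0^l+o(\Lambda^*L)$ for $1\le l\le R$. Given $P\in[P_0,z]$, choose $l$ with $P_0^l\le P\le P_0^{l+1}$ and $1\le l\le R$. Then $|g_x(P)-g_x(P_0^l)|\le\Lambda^*(\sigma L+C)$ by \eqref{eq:lip}, and $|c_j|\log(P/P_0^l)\le2\Lambda^*\sigma L$. So for large $x$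
\[
|g_x(P)-c_j\log P|\le4\sigma\Lambda^*L\qquad(P\in[P_0,z]).
\]

\emph{Step 4: summation.} Let $r_j=f_j-c_j\log$. For $P<p\le2P$,
\[
|r_j(p)|\le|f_j(p)-g_x(P)|+4\sigma\Lambda^*L+2\Lambda^*\log2 .
\]
Divide by $p$ and sum. By \eqref{eq:step1} the first term gives at most $\sigma\Lambda^*\le\sigma\Lambda^*L/\log P$ for large $x$, and by (F1) the others give $O(\sigma\Lambda^*L/\log P)$ once $\sigma L\ge1$. The intervals $(P,2P]$ with $P=2^lP_0\le z$ cover $(P_0,z]$, and
\[
\sum_{P}\frac1{\log P}\le\sum_{0\le l\le L/(16\log2)}\frac1{\sigma L+l\log2}\le\frac1{\sigma L}+\frac1{\log2}\log\Big(1+\frac1{16\sigma}\Big)\ll\log R .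
\]
Thus $\sum_{P_0<q\le z}|r_j(q)|/q\ll\sigma(\log R)\Lambda^*L$. For $q\le P_0$ we use $|r_j(q)|\le3\Lambda^*\log q$; by (F2) these primes contribute at most $3\Lambda^*(\sigma L+C)\ll\sigma\Lambda^*L$. Altogether
\[
\sum_{q\le z}\frac{|r_j(q)|}q\le C\,\frac{\log R}R\,\Lambda^*L
\]
for $x$ large in terms of $R$, with $C$ independent of $R$. Choose $R$ with $C(\log R)/R\le\varepsilon$.
\end{proof}

\section{From averages to all primes}\label{sec:end}

It remains to run the argument of Example~\ref{ex:bounded} for the functions $f_j-c_j\log$. Unlike in Lemma~\ref{lem:descent}, there is no need to avoid exceptional primes: every prime obeys the bound $3\Lambda^*\log q$, so a plain average over $m$ suffices. The constants $c_j$, which depend on $x$, are eliminated by comparing $p$ with the prime $2$. Put $\gamma_j=f_j(2)/\log2$.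

\begin{proposition}\label{prop:all}
There is a function $\varepsilon_1(x)\to0$ such that for large $x$
\[
\Big|\frac{f_j(p)}{\log p}-\gamma_j\Big|\le\varepsilon_1(x)\,\big(\Lambda(x^2)+1\big)\qquad(p\le x^{\theta/16},\ 0\le j\le k).
\]
\end{proposition}

\begin{proof}
Let $\varepsilon>0$, and let $x$ be large in terms of $\varepsilon$; implied constants do not depend on $\varepsilon$. Take $c_i$ from Lemma~\ref{lem:log}, and put $r_i=f_i-c_i\log$ and $c=\sum_ic_i$. The $r_i$ are completely additive and $|r_i(q)|\le3\Lambda^*\log q$ for $q\le z$. We show that $|r_j(p)|\ll\varepsilon\Lambda^*\log p$ for all $p\le z^\theta=x^{\theta/16}$. Applied to $p$ and to $2$, this bounds the left side in the proposition by $O(\varepsilon\Lambda^*)$ for all $x$ beyond a threshold depending on $\varepsilon$, which is the assertion.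

Fix $j$. Let either $d=1$, or $d=p^\nu$ with $p\le z^\theta$ and $\nu$ minimal such that $d>z^\theta$; then $d\le z^{\eta/2}$. Apply Lemma~\ref{lem:smooth} with $z$ in place of $x$. It provides $M\ge\frac14z^{1-\eta/2}$, integers $N_i\le z$, and a set $\mathcal M\subset(M,2M]$ of at least $\frac34M$ values of $m$ for which all $N_i$ are $z^{1-\eta}$-smooth. We bound $\sum_{m\in\mathcal M}|r_i(N_i)|\le\sum_{m\in\mathcal M}\sum_{q^a\mid N_i}|r_i(q)|$ for each $i$.

Suppose $i=j$ or $q\nmid d$. Then $q^a\mid N_i$ for at most $M/q^a+1$ values of $m$. The terms with $a=1$, where $q\le z^{1-\eta}$, contribute at most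
\[
M\sum_{q\le z}\frac{|r_i(q)|}q+3\Lambda^*\sum_{q\le z^{1-\eta}}\log q\le\varepsilon M\Lambda^*L+O(\Lambda^*M)
\]
by Lemma~\ref{lem:log}, (F1) and $z^{1-\eta}\le M$. (Without the restriction to $\mathcal M$ the second sum would be of order $z$, too large compared with $ML$.) The terms with $a\ge2$ and $q^a\le z$ contribute $\ll\Lambda^*(M+\sqrt z)\ll\Lambda^*M$ by (F5).

Suppose $i\ne j$ and $q=p\mid d$. Since $p^{v_p(i-j)}\le k<z^\theta<p^\nu$, we have $v_p(i-j)<\nu$, hence $v_p(dm+i-j)=v_p(i-j)$. The contribution of each $m$ is at most $3\Lambda^*v_p(i-j)\log p\le3\Lambda^*\log k$.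

Summing over $i$ and dividing by $|\mathcal M|\ge\frac34M$, we find $m\in\mathcal M$ with $\sum_i|r_i(N_i)|\ll\varepsilon\Lambda^*L+\Lambda^*\ll\varepsilon\Lambda^*L$. Insert $f_i=c_i\log+r_i$ into \eqref{eq:basic}:
\[
E(dm-j)=r_j(d)+\sum_{i=0}^kr_i(N_i)+c_j\log(dm)+\sum_{i\ne j}c_i\log(dm+i-j).
\]
Here $\log(dm+i-j)=\log(dm)+O(1)$ and $|c_i|\le2\Lambda^*$. Also $|E(dm-j)|\le\varepsilon L$, because $M-k\le dm-j\le z$; this is the last use of $E(n)=o(\log n)$ in the estimates. Hence
\begin{equation}\label{eq:rd}
r_j(d)=-c\log(dm)+O(\varepsilon\Lambda^*L).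
\end{equation}
For $d=1$ we have $r_j(1)=0$ and $\log m\ge\frac12\log z=L/32$, so \eqref{eq:rd} gives $c\ll\varepsilon\Lambda^*$. For $d=p^\nu$ we have $\log(dm)\le L$, so \eqref{eq:rd} gives $\nu|r_j(p)|=|r_j(d)|\ll\varepsilon\Lambda^*L$. Since $\nu\log p>\theta\log z=\theta L/16$, it follows that $|r_j(p)|\ll\varepsilon\Lambda^*\log p$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
Let $\gamma=\max_j|\gamma_j|$ and $y=x^{\theta/16}$. By Proposition~\ref{prop:growth} with $K=32/\theta$, for which $y^K=x^2$, there is a constant $C_1\ge1$ with $\Lambda(x^2)+1\le C_1(\Lambda(y)+1)+1\le C_1(\Lambda(y)+2)$ for large $x$. Proposition~\ref{prop:all} then gives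
\[
\Lambda(y)\le\gamma+\varepsilon_1(x)\,C_1\,(\Lambda(y)+2).
\]
As soon as $\varepsilon_1(x)C_1\le\frac14$ this yields $\frac34\Lambda(y)\le\gamma+\frac12$. So $\Lambda$ is bounded. For a fixed prime $p$ let $x\to\infty$ in Proposition~\ref{prop:all}: the right side tends to $0$, so $f_j(p)=\gamma_j\log p$. By complete additivity, $f_j(n)=\gamma_j\log n$ for all $n$. Finally $E(n)=(\sum_j\gamma_j)\log n+o(1)$, and $E(n)=o(\log n)$ forces $\sum_j\gamma_j=0$.
\end{proof}

By Section~\ref{sec:reduction}, this completes the proofs of Theorems~\ref{thm:conj}, \ref{thm:vector} and~\ref{thm:main}.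

\begin{thebibliography}{9}
\bibitem{regularity} \emph{On Arithmetic Functions With Regularity Properties}, \texttt{https://core.ac.uk/download/147064374.pdf}.
\end{thebibliography}
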